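# Pp-definability over one fixed finite structure

## 1. First guess: with the structure fixed, a finite test decides definability

Let $A$ be a finite nonempty set, $\Gamma$ a finite set of relations on $A$, and $\mathbf A=\langle A;\Gamma\rangle$.

**Definition (pp-formula).** A primitive positive (pp) formula over $\Gamma$ is a formula $\exists\vec y\,\bigwedge_{i=1}^t\alpha_i(\vec x,\vec y)$ in which every $\alpha_i$ is an atom naming a relation of $\Gamma\cup\{=\}$, applied to variables from $\vec x,\vec y$; variables range over $A$. A relation $r$ on $A$ is *pp-definable over* $\Gamma$ if it is the set of tuples satisfying some pp-formula.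

For example, if $\Gamma$ consists of the edge relation $E$ of a graph, then $\exists y\,(E(x_1,y)\wedge E(y,x_2))$ defines the pairs joined by a walk of length two.

The problem $\operatorname{PP-DEF}$ has as input $A$, $\Gamma$ and $r$ (relations are lists of tuples) and asks whether $r$ is pp-definable over $\Gamma$. The *local* problem $\operatorname{PP-DEF}(\mathbf A)$ has the structure $\mathbf A$ fixed; only $r$ is the input.

A natural first guess is that the local problem is easy, say in $\mathrm P$. Whatever governs definability over $\Gamma$ is now one fixed object, and testing a relation $r$ against a fixed object should be cheap. To test the guess we need to know what the object is.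

**Definition (polymorphism).** Let $C$ be a finite set and $f:A^C\to A$. The elements of $C$ are called *columns*. The operation $f$ *preserves* an $m$-ary relation $R$ if for all functions $a_1,\dots,a_m:C\to A$ with $(a_1(i),\dots,a_m(i))\in R$ at every column $i$ we have $(f(a_1),\dots,f(a_m))\in R$. A *polymorphism* of $\mathbf A$ is an operation preserving all relations of $\Gamma$.

With $C=\{1,\dots,k\}$ this is the usual definition: apply a $k$-ary operation coordinatewise to $k$ tuples of $R$. For example, on $\{0,1\}$ the operation $\min$ preserves $\le$, since $a\le b$ and $a'\le b'$ give $\min(a,a')\le\min(b,b')$; it does not preserve $\{(0,1),(1,0)\}$, since it sends these two tuples to $(0,0)$.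

**Fact 3.** A pp-definable relation is preserved by every polymorphism.

*Proof.* Let $\exists\vec y\,\varphi(\vec x,\vec y)$ define $r$. Take a tuple of $r$ for each column, with witnesses for $\vec y$. Apply the polymorphism coordinatewise to these tuples and to the witnesses. Every atom of $\varphi$, including equalities, is preserved, so the image tuple satisfies the formula. $\square$

**Fact 4 (Bodnarchuk–Kalužnin–Kotov–Romov 1969; Geiger 1968).** A nonempty relation is pp-definable over $\Gamma$ if and only if it is preserved by all polymorphisms of $\mathbf A$.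

So the fixed object is the set of all polymorphisms of $\mathbf A$, the *polymorphism clone*. It contains the projections and is closed under composition. It is *finitely generated* if finitely many polymorphisms yield all others by composition, together with projections.

**One element.** Let $|A|=1$. A nonempty relation is full and is defined by $x_1=x_1$. The empty relation is definable if and only if $\Gamma$ contains an empty relation, because otherwise every atom is true. The guess holds.

**Two elements, by hand.** Let $A=\{0,1\}$ and $\Gamma=\{\le\}$. The polymorphisms are the monotone operations. A nonconstant monotone $f$ is the maximum, over all $a$ with $f(a)=1$, of the minimum of those $x_i$ with $a_i=1$. Indeed, if $f(x)=1$, take $a=x$; conversely, if all $x_i$ with $a_i=1$ are $1$, then $x\ge a$ and $f(x)\ge f(a)=1$. So $\min,\max$ and the two constants generate the clone, and a nonempty $r$ is definable if and only if it contains $(0,\dots,0)$ and $(1,\dots,1)$ and is closed under $\min$ and $\max$. The relation $\{000,011,111\}$ passes, and indeed it is defined by $x_1\le x_2\wedge x_2=x_3$. The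 relation $\{(0,1),(1,0)\}$ does not pass.

**Finitely generated clones.** Suppose the polymorphism clone is generated by $f_1,\dots,f_m$. A composition of operations preserving $r$ preserves $r$. So by Fact 4 a nonempty $r$ is definable if and only if $f_1,\dots,f_m$ preserve it, and checking a generator of arity $k$ takes time $|r|^k\cdot\mathrm{poly}$, where $k$ is fixed. For $r=\emptyset$ the answer depends only on $\mathbf A$: it is "yes" if and only if some pp-formula over $\Gamma$ is unsatisfiable (dummy free variables adjust the arity). Hence $\operatorname{PP-DEF}(\mathbf A)\in\mathrm P$. All clones on a two-element set are finitely generated (Post 1941), so the guess is right for $|A|\le2$.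

**Where the guess stops.** Without finite generation, Fact 4 still gives a test, but an expensive one. Let $r\neq\emptyset$ fail to be preserved by a $k$-ary polymorphism $f$, say $f(t^1,\dots,t^k)\notin r$ with $t^1,\dots,t^k\in r$. Then $F(a)=f(a(t^1),\dots,a(t^k))$ for $a\in A^r$ is a polymorphism of arity $|r|$ which sends the list of all tuples of $r$ to a tuple outside $r$. So a nonempty $r$ is not definable if and only if such an $F$ of arity $|r|$ exists. Its table has $|A|^{|r|}$ entries, and that it preserves $R\in\Gamma$ is checked by running through $|R|^{|r|}$ choices of a tuple of $R$ for each column. Guessing and checking $F$ takes nondeterministic exponential time. This is the co-NEXPTIME upper bound for a fixed structure, and nothing above improves it.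

The question comes from the paper "Pp-Definability Is Co-Nexptime-Complete". It is known that $\operatorname{PP-DEF}$ is in co-NEXPTIME and that for some $k\ge3$ its restriction to $k$-element domains is co-NEXPTIME-complete under polynomial-time reductions. For the algebraic dual problem GEN-CLO (clone generation), Kozik proved that there is a fixed finite algebra $\mathbb A$ whose local problem $\operatorname{GEN-CLO}(\mathbb A)$ is EXPTIME-complete. The analogous question is whether some fixed $\mathbf A$ makes $\operatorname{PP-DEF}(\mathbf A)$ co-NEXPTIME-complete. The answer is yes, so the first guess fails as badly as the upper bound allows.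

**Theorem 1.** There is a fixed finite relational structure $\mathbf A$ of finite signature for which $\operatorname{PP-DEF}(\mathbf A)$ is co-NEXPTIME-complete under polynomial-time reductions.

**Theorem 2.** There is a structure $\mathbf B=\langle\{0,1,\infty\};\varrho\rangle$ with three elements and one relation for which $\operatorname{PP-DEF}(\mathbf B)$ is co-NEXPTIME-complete. If $|A|\le2$, or more generally if the polymorphism clone of $\mathbf A$ is finitely generated, then $\operatorname{PP-DEF}(\mathbf A)\in\mathrm P$. So $3$ is the least possible domain size.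

The statement about $\mathrm P$ has just been proved. It gives the last sentence of Theorem 2 as follows. By the time hierarchy theorem $\mathrm P\subsetneq\mathrm{EXPTIME}$, and $\mathrm{EXPTIME}\subseteq\text{co-NEXPTIME}$, so no problem in $\mathrm P$ is co-NEXPTIME-complete. Membership in co-NEXPTIME is the known upper bound, because $r\mapsto(A,\Gamma,r)$ is a polynomial-time reduction to $\operatorname{PP-DEF}$. Only hardness remains, and for hardness we use only Fact 3.

## 2. Tilings of an exponential square with a short prescribed row

For finite $T$ and $\mathrm{Hor},\mathrm{Ver}\subseteq T^2$ let TILE be the following problem. The input is $w=(w_0,\dots,w_{N-1})\in T^N$ with $N=2^n$, $n\ge1$. Put $Z=2^{N+n}$. The question is whether there is a *tiling*, that is, a map $\tau:\{0,\dots,Z-1\}^2\to T$ with $\tau(p,0)=w_p$ for $p<N$ and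
$$(\tau(h,v),\tau(h+1,v))\in\mathrm{Hor},\qquad(\tau(h,v),\tau(h,v+1))\in\mathrm{Ver}$$
whenever both entries are defined. The side $Z$ is exponential in the length of the input. The value $N+n$ of its exponent is chosen to fit Section 4.

**Lemma 5.** For some fixed $(T,\mathrm{Hor},\mathrm{Ver})$, TILE is NEXPTIME-hard.

**Step 1 (a machine that runs forever exactly on accepted inputs).** The purpose is to replace "accepts" by "has a long computation". Let $\mathcal L$ be NEXPTIME-complete, decided by a nondeterministic machine $\mathcal M_0$ with one tape (cells $0,1,2,\dots$, head starting at cell $0$, head moves $D\in\{-1,0,+1\}$), all of whose computations on inputs of length $a$ halt within $2^{p_0(a)}$ steps, for a polynomial $p_0\ge0$. A transition with $D=-1$ is not applicable at cell $0$. Input symbols differ from the blank. Change $\mathcal M_0$ to $\mathcal M$: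

* delete all transitions out of the accepting state $q_{acc}$ and add $(q_{acc},b,q_{acc},b,0)$ for every symbol $b$;
* add a new initial state $q_{in}$ with exactly one transition $(q_{in},b,q_0,b,0)$ for each symbol $b$, where $q_0$ is the old initial state.

Let $p=p_0+1$. A computation of $\mathcal M$ that never reaches $q_{acc}$ has at most $2^{p_0(a)}+1\le2^{p(a)}$ steps. So if $x\in\mathcal L$, then $\mathcal M$ has an infinite computation on $x$. If $x\notin\mathcal L$, every computation of $\mathcal M$ on $x$ has at most $2^{p(|x|)}$ steps.

**Step 2 (the tiles).** A tile shows three adjacent cells, so that one step of the machine becomes a condition on two vertically adjacent tiles. Let $\Delta$ be the set of tape symbols together with all transitions $\delta=(q,b,q',b',D)$. A transition as the content of a cell means: the head is here, in state $q$, scanning $b$, and will use $\delta$. Let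
$$T=\{0,1\}\times(\Delta\cup\{\vdash\})\times\Delta\times\Delta .$$
For $\alpha\in\Delta\cup\{\vdash\}$ and $\beta,\gamma\in\Delta$ define $\mathrm{next}(\alpha,\beta,\gamma)\subseteq\Delta$. Let $c=b'$ if $\beta=(q,b,q',b',D)$, and $c=\beta$ if $\beta$ is a symbol. The *arrivals* are: $\alpha$ if it is a transition with $D=+1$; $\beta$ if it is a transition with $D=0$; $\gamma$ if it is a transition with $D=-1$.

* If $\alpha=\,\vdash$ and $\beta$ is a transition with $D=-1$, or if there are at least two arrivals, then $\mathrm{next}=\emptyset$.
* Otherwise, if there is no arrival, $\mathrm{next}=\{c\}$.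
* Otherwise there is exactly one arrival; if $q'$ is its target state, $\mathrm{next}$ is the set of all transitions with source $(q',c)$.

For instance, if $\beta$ is a transition writing $b'$ and moving right and $\alpha,\gamma$ are symbols, then $\mathrm{next}=\{b'\}$: the head leaves.

Let $\mathrm{Hor}$ consist of the pairs $(\iota,\alpha,\beta,\gamma),(\iota',\alpha',\beta',\gamma')$ with $\iota=\iota'$, $\alpha'=\beta$, $\beta'=\gamma$ and the *blank rule*: if $\iota=0$ and $\gamma$ is blank, then $\gamma'$ is blank. Let $\mathrm{Ver}$ consist of the pairs with $\iota'=1$, with $\alpha'=\,\vdash$ if and only if $\alpha=\,\vdash$, and with $\beta'\in\mathrm{next}(\alpha,\beta,\gamma)$.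

**Step 3 (the reduction).** Given $x$ of length $a$, let $n\ge1$ be least with $N=2^n\ge\max(p(a)+1,a+2)$. Let $c_{-1}=\,\vdash$, let $c_0$ be the unique transition from $q_{in}$ for the initial symbol of cell $0$, and let $c_j$ ($j\ge1$) be the initial symbol of cell $j$. Put $w_j=(0,c_{j-1},c_j,c_{j+1})$ for $j<N$. This takes polynomial time.

**Step 4 (an accepted input gives a tiling).** Let $x\in\mathcal L$. Take an infinite computation $C_0\to C_1\to\cdots$, with $\delta_v$ the transition used in $C_v$. Let $k(-1,v)=\,\vdash$. For $h\ge0$ let $k(h,v)=\delta_v$ if the head of $C_v$ is at $h$, and otherwise the symbol of cell $h$ in $C_v$. Put $\tau(h,v)=(\iota,k(h-1,v),k(h,v),k(h+1,v))$ with $\iota=0$ for $v=0$ and $\iota=1$ for $v>0$.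

Row $0$ starts with $w$. For $\mathrm{Hor}$ only the blank rule needs an argument, and only in row $0$. If $k(h+1,0)$ is blank, then $h+1\ge\max(a,1)$, because cell $0$ contains a transition and input symbols are not blank; so $k(h+2,0)$ is blank. For $\mathrm{Ver}$, the first condition is clear, and the second holds since $k(h-1,v)=\,\vdash$ if and only if $h=0$. In row $v$ exactly one cell contains a transition, so there is at most one arrival. Since $\delta_v$ is applicable, the case "$\vdash$ and $D=-1$" does not occur. The symbol of cell $h$ in $C_{v+1}$ is the $c$ of the definition. The head of $C_{v+1}$ is at $h$ if and only if there is an arrival, and then its state is the target state $q'$. So $k(h,v+1)$ is $c$ if there is no arrival, and otherwise it is $\delta_{v+1}$, whose source is $(q',c)$. Thus $k(h,v+1)\in\mathrm{next}$.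

**Step 5 (a tiling gives a long computation).** Let $\tau$ be a tiling and $\beta(h,v)$ the third component of $\tau(h,v)$. First, $\tau(h,0)=(0,c_{h-1},c_h,c_{h+1})$ for all $h$. For $h<N$ this is $w_h$. For $h\ge N$ use induction: $\tau(h-1,0)=(0,c_{h-2},c_{h-1},c_h)$ and $\mathrm{Hor}$ give $\tau(h,0)=(0,c_{h-1},c_h,\gamma')$; as $N\ge a+2$, $c_h$ and $c_{h+1}$ are blank, and the blank rule makes $\gamma'$ blank. Second, the second component of $\tau(0,v)$ is $\vdash$ for all $v$, by $\mathrm{Ver}$.

*Claim.* For $0\le v\le Z/2-1$ there is a computation $C_0\to\dots\to C_v$ on $x$ such that for all $h\le Z-1-v$, $\beta(h,v)$ is the symbol of cell $h$ in $C_v$ if the head is not at $h$, and a transition whose source is the current (state, scanned symbol) if the head is at $h$.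

For $v=0$ this is clear. Let it hold for $v$, with $v+1\le Z/2-1$. The head of $C_v$ is at some $h_0\le v\le Z-2-v$. For $h\le Z-2-v$, $\mathrm{Hor}$ shows that the last three components of $\tau(h,v)$ are $\beta(h-1,v)$ (or $\vdash$ if $h=0$), $\beta(h,v)$, $\beta(h+1,v)$, and these are as described in the claim; among them only $\beta(h_0,v)$ can be a transition. Let $\delta=\beta(h_0,v)$. Since $\beta(h_0,v+1)\in\mathrm{next}$, the set $\mathrm{next}$ at $(h_0,v)$ is nonempty, so $\delta$ is not a left move at cell $0$. Hence $\delta$ is applicable; let $C_{v+1}$ be the result. For $h\le Z-2-v$ the head of $C_{v+1}$ is at $h$ if and only if there is an arrival at $h$, and $c$ is the symbol of cell $h$ in $C_{v+1}$; so $\beta(h,v+1)\in\mathrm{next}$ is what the claim requires for $v+1$.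

So there is a computation with $Z/2-1\ge2^N-1\ge2^{p(a)+1}-1>2^{p(a)}$ steps, where the last inequality uses $p(a)\ge1$. Therefore $x\in\mathcal L$. $\square$

From now on fix such $(T,\mathrm{Hor},\mathrm{Ver})$.

## 3. A formula with one undecided tuple, and a relation that forgets the instance

A pp-formula may be exponentially long, since the reduction never writes it down. So it can have a variable $g_{h,v}$ for every cell of the $Z\times Z$ square and say "this is a tiling". What the reduction must write down is a relation $r$. Here is the obvious way to do this.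

Take the domain $T\cup\{*,\infty\}$, where $*$ means "play the tiling game" and $\infty$ makes every atom true. Use the relations $\{*,\infty\}$; for $\mu\in T$, all $(a,c)$ with $a=\infty$ or $(a,c)=(*,\mu)$; and two ternary relations consisting of all $(a,b,c)$ with $a=\infty$ or $b=\infty$ and of the triples $(*,\sigma,\sigma')$ with $(\sigma,\sigma')\in\mathrm{Hor}$, respectively $\mathrm{Ver}$. Let $\Phi_0(x)$ say: $x\in\{*,\infty\}$; the pair $(x,g_{p,0})$ is in the relation of $\mu=w_p$, for $p<N$; and all $(x,g_{h,v},g_{h+1,v})$ and $(x,g_{h,v},g_{h,v+1})$ are in the horizontal, respectively vertical, relation. Then $\Phi_0(\infty)$ is true (put all $g_{h,v}=\infty$), $\Phi_0(\sigma)$ is false for $\sigma\in T$, and $\Phi_0(*)$ holds if and only if a tiling exists: $g_{0,0}=w_0\in T$, and the horizontal and then the vertical atoms force all $g_{h,v}$ into $T$ with exactly the constraints of a tiling.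

So there is one undecided value, $t=*$. Let $r=\{z\ne t:\Phi_0(z)\}$. We can write down $r$ without deciding anything, and if there is no tiling, then $\Phi_0$ defines $r$. This is half of a reduction.

The other half fails: $r=\{\infty\}$ for every $w$. Since TILE has no-instances, $\{\infty\}$ is pp-definable, so it is pp-definable also when $w$ does have a tiling. The relation has forgotten the instance. The structure is fixed, so $w$ can reach the problem only through the tuples of $r$.

We keep the scheme "$r$ is everything that satisfies $\Phi$, except for one undecided tuple $t$", but we want more from $\Phi$: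

* $w$ can be read off from the tuples of $r$;
* if a tiling $\tau$ exists, then $\tau$ gives a polymorphism sending tuples of $r$ to $t$;
* all of $r$ can be listed in polynomial time. We shall run through all tuples of the arity of $r$, so the arity has to be $O(n)=O(\log N)$.

## 4. Numbers as arguments of a polymorphism, and controls that add one

Let $C$ be a set of tuples of the future relation $r$, and think of $C$ as a set of columns. A polymorphism of arity $|C|$ is a map $F:A^C\to A$. Its arguments are functions $C\to A$, and there are exponentially many of them. A function $C\to\{0,1\}$ is a number $h<2^{|C|}$, and a function into four letters $p_{00},p_{01},p_{10},p_{11}$ is a pair $(h,v)$. So the square to be tiled sits inside the domain of $F$, and we want $F$ to take the value $\tau(h,v)$ at the argument $g_{h,v}$ which codes $(h,v)$.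

That $F$ preserves a relation says something about $F(g_{h,v})$ and $F(g_{h+1,v})$ if the relation can check column by column that the second argument codes the successor. Adding one changes $0$ to $1$ at the carry place, changes $1$ to $0$ at all less significant places, and does nothing at the more significant ones. A column does not know where it stands, so a further argument, a *control*, has to tell each column whether it is below, at or above the carry place. There are $|C|$ carry places, hence $|C|$ controls. But $C$ needs at least $N$ columns to record $w$, while we can afford only $O(n)$ free variables. The controls will therefore be produced from $O(n)$ functions, by comparing addresses bit by bit along a binary tree.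

**Letters.** The domain $A$ is the disjoint union of
$$X=\{0,1,\mathsf L,\mathsf M,\mathsf G\},\quad E=\{\mathrm{lt},\mathrm{eq},\mathrm{gt},\mathrm{no},D_0,D_1\},\quad Y=\{\hat\sigma:\sigma\in T\}\cup\{-\},$$
$$P=\{p_{ab}:a,b\in\{0,1\}\},\quad T,\quad\{*,\infty\}.$$
For bits, $\mathrm{cmp}(c,b)$ is $\mathrm{lt},\mathrm{eq},\mathrm{gt}$ according to $c<b$, $c=b$, $c>b$; likewise for bit strings of equal length in lexicographic order, two empty strings giving $\mathrm{eq}$. For a string $s$, $s|_m$ is its initial part of length $m$.

**Columns and numbers.** Let $w$ be an instance, $N=2^n$. For $s\in\{0,1\}^n$ let $\mathrm{val}(s)=\sum_ks_k2^{n-k}$ and $w_s=w_{\mathrm{val}(s)}$. Let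
$$C=\{0,1\}^n\cup\{\kappa_1,\dots,\kappa_n\},$$
ordered from least to most significant as $\kappa_n,\kappa_{n-1},\dots,\kappa_1$, then $\{0,1\}^n$ in increasing lexicographic order. Then $|C|=N+n$, and numbers $h\in\{0,\dots,Z-1\}$ are identified with bit vectors $(h(i))_{i\in C}$. The number $\mathrm{val}(s)<N$ has bit $s_k$ at $\kappa_k$ and $0$ elsewhere; the columns $\kappa_k$ are there to hold these short addresses. If $h<Z-1$, the *carry index* of $h$ is the least significant $i$ with $h(i)=0$; then $h+1$ is obtained by changing $0\to1$ at $i$ and $1\to0$ at all less significant indices.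

**Special functions.** These are the following functions $C\to A$, where $s\in\{0,1\}^n$ denotes a column:

* $e_u$ for $u\in\{0,1\}^{\le n}$: $e_u(s)=\mathrm{cmp}(s|_{|u|},u)$; $e_u(\kappa_k)=\mathrm{no}$ if $|u|<k$, and $D_{u_k}$ if $|u|\ge k$. Put $x_0=e_\emptyset$;
* $x_k$ for $1\le k\le n$: $x_k(s)=s_k$; $x_k(\kappa_j)=\mathsf L,\mathsf M,\mathsf G$ according to $k<j$, $k=j$, $k>j$;
* $y$: $y(s)=\hat w_s$, $y(\kappa_k)=-$;
* $g_{h,v}$ for $0\le h,v<Z$: $g_{h,v}(i)=p_{h(i)v(i)}$.

They take only letters from $E,X,Y,P$, respectively. With the involution $\phi:p_{ab}\mapsto p_{ba}$ of $P$ we have $\phi\circ g_{h,v}=g_{v,h}$. The function $y$ records $w$, one letter per column $s$. For $h<Z-1$ let the control $\mathrm{ctl}(h)$ be $x_k$ if the carry index of $h$ is $\kappa_k$, and $e_s$ if it is $s\in\{0,1\}^n$.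

For $n=1$ there are three columns and $Z=8$; from least to most significant:

| | $\kappa_1$ | $0$ | $1$ |
|---|---|---|---|
| $x_0=e_\emptyset$ | $\mathrm{no}$ | $\mathrm{eq}$ | $\mathrm{eq}$ |
| $x_1$ | $\mathsf M$ | $0$ | $1$ |
| $e_0$ | $D_0$ | $\mathrm{eq}$ | $\mathrm{gt}$ |
| $e_1$ | $D_1$ | $\mathrm{lt}$ | $\mathrm{eq}$ |
| $y$ | $-$ | $\hat w_0$ | $\hat w_1$ |
| $g_{3,0}$ | $p_{10}$ | $p_{10}$ | $p_{00}$ |
| $g_{4,0}$ | $p_{00}$ | $p_{00}$ | $p_{10}$ |

The carry index of $3$ is the column $1$, so $\mathrm{ctl}(3)=e_1$, with letters $D_1,\mathrm{lt},\mathrm{eq}$. Reading $D_1$ and $\mathrm{lt}$ as "change $1\to0$" and $\mathrm{eq}$ as "change $0\to1$" turns $g_{3,0}$ into $g_{4,0}$.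

**Relations of $\mathbf A$.** There is the unary relation $I=\{\mathrm{eq},\mathrm{no},*,\infty\}$, and there are ternary relations $R=R^{let}\cup R^{star}\cup R^\infty$, always with $R^\infty=\{(a,b,c)\in A^3:a=\infty\text{ or }b=\infty\}$. Below, $a,b',c$ range over bits.

* $R_b$ ($b\in\{0,1\}$), one step of comparing with a string that continues with $b$. let: $(\mathrm{lt},c,\mathrm{lt})$, $(\mathrm{gt},c,\mathrm{gt})$, $(\mathrm{eq},c,\mathrm{cmp}(c,b))$, $(\mathrm{no},\mathsf L,\mathrm{no})$, $(\mathrm{no},\mathsf M,D_b)$, $(D_0,\mathsf G,D_0)$, $(D_1,\mathsf G,D_1)$. star: $(*,*,*)$.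
* $In_\mu$ ($\mu\in T$), which places the letter $\mu$ of $w$. let: $(\mathrm{lt},\hat\sigma,p_{00})$, $(\mathrm{gt},\hat\sigma,p_{00})$ for all $\sigma\in T$; $(\mathrm{eq},\hat\mu,p_{00})$; $(D_0,-,p_{00})$, $(D_1,-,p_{10})$. star: $(*,*,\mu)$.
* $SH$, horizontal successor. let: $(z,p_{1b'},p_{0b'})$ for $z\in\{\mathrm{lt},D_0,D_1,\mathsf L\}$; $(z,p_{0b'},p_{1b'})$ for $z\in\{\mathrm{eq},\mathsf M\}$; $(z,p_{ab'},p_{ab'})$ for $z\in\{\mathrm{gt},0,1,\mathsf G\}$. star: $(*,\sigma,\sigma')$ with $(\sigma,\sigma')\in\mathrm{Hor}$.
* $SV$, vertical successor. let: the image of $SH^{let}$ under $\phi$, that is, with the two indices of all $p$'s exchanged. star: $(*,\sigma,\sigma')$ with $(\sigma,\sigma')\in\mathrm{Ver}$.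

Neither the letters nor the relations depend on $w$ or $n$, so $\mathbf A$ is fixed.

**Lemma 6.** If $(a,b,c)$ is in one of the ternary relations and $a,b\ne\infty$, then $c\ne\infty$; the triple is in the star part if $a=*$ and in the let part otherwise. For triples in a let part, and for all triples of $R_b$ with $a,b\ne\infty$, the entry $c$ is determined by $(a,b)$ and the relation.

*Proof.* Star triples begin with $*$ and let triples begin with a letter of $E\cup X$; no listed triple contains $\infty$. In each let list no pair of first two entries is repeated with different third entries. The first letters of $R_b$ are in $E$, and the pairs are (comparison letter, bit), $(\mathrm{no},\mathsf L)$, $(\mathrm{no},\mathsf M)$, $(D_0,\mathsf G)$, $(D_1,\mathsf G)$; for $In_\mu$ the letters $\mathrm{lt},\mathrm{gt}$ give $p_{00}$, $(\mathrm{eq},\hat\mu)$ gives $p_{00}$, and $(D_a,-)$ gives $p_{a0}$; in $SH$ and $SV$ each letter $z$ prescribes one partial map on $P$. The star part of $R_b$ is one triple. $\square$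

**The formula $\Phi$.** Its free variables are $x_0,x_1,\dots,x_n,y$. Its bound variables are $e_u$ for $1\le|u|\le n$ (write $e_\emptyset:=x_0$) and $g_{h,v}$ for $0\le h,v<Z$. Its atoms are

* $I(x_0)$;
* $R_b(e_u,x_{|u|+1},e_{ub})$ for $|u|<n$, $b\in\{0,1\}$;
* $In_{w_s}(e_s,y,g_{\mathrm{val}(s),0})$ for $s\in\{0,1\}^n$;
* $SH(\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$ for $h<Z-1$, $v<Z$, and $SV(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ for $h<Z$, $v<Z-1$.

Here $\mathrm{ctl}(h)$ is read as the variable of that name. Let $t=(*,\dots,*)\in A^{n+2}$ and
$$r=\{\mathbf z\in A^{n+2}:\mathbf z\ne t,\ \Phi(\mathbf z)\}.\tag{1}$$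

## 5. The columns satisfy $\Phi$, and nothing else is forced

**Lemma 7.** For each $i\in C$, assigning to every variable of $\Phi$ the value at $i$ of the special function of the same name satisfies all atoms of $\Phi$.

*Proof.* $e_\emptyset$ is $\mathrm{eq}$ on $\{0,1\}^n$ and $\mathrm{no}$ on the $\kappa$'s, so $I$ holds.

For $R_b(e_u,x_j,e_{ub})$ put $j=|u|+1$. At a column $s$ the triple is $(\mathrm{cmp}(s|_{j-1},u),s_j,\mathrm{cmp}(s|_j,ub))$, the recursion of lexicographic comparison. At $\kappa_k$ with $k>j$, $k=j$, $k<j$ the triples are $(\mathrm{no},\mathsf L,\mathrm{no})$, $(\mathrm{no},\mathsf M,D_b)$, $(D_{u_k},\mathsf G,D_{u_k})$.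

For $In_{w_s}$: at a column $s'\ne s$ the triple is $(\mathrm{lt}\text{ or }\mathrm{gt},\hat w_{s'},p_{00})$; at $s$ it is $(\mathrm{eq},\hat w_s,p_{00})$; at $\kappa_k$ it is $(D_{s_k},-,p_{s_k0})$.

For $SH$ with control $x_k$ (carry index $\kappa_k$): the less significant columns are the $\kappa_j$ with $j>k$; they have letter $\mathsf L$, and $h$ changes $1\to0$ there. At $\kappa_k$ the letter is $\mathsf M$ and $h$ changes $0\to1$. At the $\kappa_j$ with $j<k$ (letter $\mathsf G$) and at the columns $s$ (letters $0,1$) $h$ is unchanged. With control $e_s$ (carry index $s$): at all $\kappa$'s (letters $D_0,D_1$) and all $s'<s$ (letter $\mathrm{lt}$) $h$ changes $1\to0$; at $s$ (letter $\mathrm{eq}$) it changes $0\to1$; at $s'>s$ (letter $\mathrm{gt}$) it is unchanged. The second index of the $p$'s codes $v$ and never changes.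

For $SV$: the triple $(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ at a column is in $SV^{let}$ if and only if, applying $\phi$ to the last two entries, $(\mathrm{ctl}(v),g_{v,h},g_{v+1,h})$ is in $SH^{let}$. This was just shown. $\square$

If we put $F(g_{h,v})=\tau(h,v)$, then $F$ has to respect every constraint that the relations impose on special functions, not only those listed in $\Phi$. The next lemma says that there are no others.

**Lemma 8.** Let $a_1,a_2$ be special, $a_3\in A^C$, and let $(a_1(i),a_2(i),a_3(i))$ be in the ternary relation $R$ for all $i\in C$.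

1. If $R=R_b$, then $a_1=e_u$, $a_2=x_{|u|+1}$, $a_3=e_{ub}$ for some $u$ with $|u|<n$.
2. If $R=In_\mu$, then $a_1=e_s$ with $|s|=n$, $a_2=y$, $\mu=w_s$, $a_3=g_{\mathrm{val}(s),0}$.
3. If $R=SH$, then $a_1$ is some $x_k$ ($k\ge1$) or some $e_s$ with $|s|=n$, $a_2=g_{h,v}$, and $a_3=g_{h+1,v}$ with $h+1<Z$. If $R=SV$, then likewise $a_2=g_{h,v}$ and $a_3=g_{h,v+1}$ with $v+1<Z$.

*Proof.* Special functions do not take the values $*,\infty$. So by Lemma 6 all column triples lie in $R^{let}$, and $a_3$ is determined by $a_1,a_2$. Once we know that $a_1,a_2$ are the first two entries of an atom of $\Phi$ with relation $R$, Lemma 7 therefore identifies $a_3$.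

*Part 1.* The letters show $a_1=e_u$ and $a_2=x_k$ with $k\ge1$. At $\kappa_k$ we have $x_k=\mathsf M$, which forces $e_u(\kappa_k)=\mathrm{no}$, so $|u|<k$. If $|u|<k-1$, then at $\kappa_{|u|+1}$ the first two entries are $(\mathrm{no},\mathsf G)$, which does not occur in $R_b$. So $k=|u|+1$, and $a_3=e_{ub}$.

*Part 2.* The letters show $a_1=e_u$ and $a_2=y$. The letter $\mathrm{no}$ does not occur in $In_\mu^{let}$, and $e_u(\kappa_n)=\mathrm{no}$ if $|u|<n$; so $|u|=n$. At the column $u$ the first two entries are $(\mathrm{eq},\hat w_u)$, so $\mu=w_u$. Hence $a_3=g_{\mathrm{val}(u),0}$.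

*Part 3.* For $SH$ the letters show $a_2=g_{h,v}$, and that $a_1$ is an $e_u$, necessarily with $|u|=n$ because $\mathrm{no}$ does not occur, or an $x_k$ with $k\ge1$. Let $i=u$, respectively $i=\kappa_k$. At $i$ the letter is $\mathrm{eq}$, respectively $\mathsf M$, so $h(i)=0$. At all less significant columns the letter is $\mathrm{lt}$, $D_0$ or $D_1$, respectively $\mathsf L$, so $h=1$ there. So $h<Z-1$, $i$ is the carry index of $h$, and $a_1=\mathrm{ctl}(h)$. Hence $a_3=g_{h+1,v}$. For $SV$ apply $\phi$ to all values of $a_2$ and $a_3$. This gives an instance of the $SH$ case with $\phi\circ a_2=g_{v,h}$, so $\phi\circ a_3=g_{v+1,h}$, that is, $a_3=g_{h,v+1}$. $\square$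

## 6. All tuples satisfying $\Phi$, except one, can be listed

**Lemma 9.** Let $\mathbf z=(z_0,\dots,z_n,z_y)\in A^{n+2}$.

(a) Suppose some entry of $\mathbf z$ is $\infty$. Compute $e_\emptyset=z_0$ and, for $|u|<n$: $e_{ub}=\infty$ if $e_u=\infty$ or $z_{|u|+1}=\infty$; otherwise $e_{ub}$ is the unique $c$ with $(e_u,z_{|u|+1},c)\in R_b$, with *failure* if there is none. Then $\Phi(\mathbf z)$ holds if and only if $z_0\in I$ and no failure occurs.

(b) Suppose $\mathbf z$ has no entry $\infty$ and $\mathbf z\ne t$. Then $\Phi(\mathbf z)$ holds if and only if $\mathbf z=(x_0(i),\dots,x_n(i),y(i))$ for some $i\in C$.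

(c) $\Phi(t)$ holds if and only if $w$ is a yes-instance of TILE.

*Proof of (a).* ($\Leftarrow$) Use the computed $e_u$ and put all $g_{h,v}=\infty$. The $R_b$-atoms hold. If $z_y=\infty$, the $In$-atoms hold. Otherwise some $z_k=\infty$ with $0\le k\le n$, so $e_u=\infty$ for all $|u|\ge k$; in particular all $e_s$ with $|s|=n$ are $\infty$, and the $In$-atoms hold. The $SH$- and $SV$-atoms hold since their second entry is $\infty$. ($\Rightarrow$) Let $\tilde e_u$ be the values in a solution. By induction on $|u|$ and the uniqueness in Lemma 6, wherever the computed $e_u$ is not $\infty$ it equals $\tilde e_u$. If the computed $e_u$ and $z_{|u|+1}$ are not $\infty$, then $\tilde e_{ub}$ is a possible value $c$, so no failure occurs.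

*Proof of (b).* ($\Leftarrow$) This is Lemma 7. ($\Rightarrow$) By Lemma 6 and induction all $e_u$ are $\ne\infty$ and determined, and $z_0\in\{\mathrm{eq},\mathrm{no},*\}$.

If $z_0=*$: the only triple of $R_b$ with first entry $*$ and second entry $\ne\infty$ is $(*,*,*)$, so $z_k=*$ for all $k\le n$ and all $e_u=*$. Then $In$ gives $z_y=*$, that is, $\mathbf z=t$, which is excluded.

If $z_0=\mathrm{eq}$: inductively all $e_u\in\{\mathrm{lt},\mathrm{eq},\mathrm{gt}\}$, so all $z_k$ with $1\le k\le n$ are in $\{0,1\}$. With $c=(z_1,\dots,z_n)$ we get $e_u=\mathrm{cmp}(c|_{|u|},u)$. Thus $e_c=\mathrm{eq}$, and $In_{w_c}$ gives $z_y=\hat w_c$. This is the tuple of column $c$.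

If $z_0=\mathrm{no}$: all $e_u\in\{\mathrm{no},D_0,D_1\}$. While the $e_u$ of a level are $\mathrm{no}$, the next $z_k$ is $\mathsf L$ or $\mathsf M$; after an $\mathsf M$ we have $e_u\in\{D_0,D_1\}$, and all further $z_j$ are $\mathsf G$. If $\mathsf M$ never occurred, then $e_s=\mathrm{no}$ for $|s|=n$, contradicting $In$ (as $z_y\ne\infty$). So $(z_1,\dots,z_n)=\mathsf L^{k-1}\mathsf M\mathsf G^{n-k}$ for some $k$, and $In$ with $e_s\in\{D_0,D_1\}$ gives $z_y=-$. This is the tuple of column $\kappa_k$.

*Proof of (c).* With the free variables set to $t$, all $e_u$ are forced to be $*$. Then $In$ says $g_{p,0}=w_p$ for $p<N$. Starting from $g_{0,0}\in T$, the $SH$-atoms with $v=0$ force all $g_{h,0}\in T$, and then the $SV$-atoms force all $g_{h,v}\in T$. All controls being $*$, these atoms say exactly that $g$ satisfies $\mathrm{Hor}$ and $\mathrm{Ver}$. So the solutions are exactly the tilings. $\square$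

For $n=1$, part (b) says that the tuples of $r$ without $\infty$ are $(\mathrm{no},\mathsf M,-)$, $(\mathrm{eq},0,\hat w_0)$ and $(\mathrm{eq},1,\hat w_1)$. So $r$ remembers $w$.

## 7. Proof of Theorem 1

**Step 1 (computing $r$).** We show that $w\mapsto r$ takes polynomial time. There are $|A|^{n+2}=N^{O(1)}$ tuples. For those containing $\infty$, Lemma 9(a) decides membership by computing $O(2^n)=O(N)$ values; for the others except $t$, Lemma 9(b) compares with $N+n$ tuples. Neither part depends on whether a tiling exists.

**Step 2 (no tiling: $r$ is pp-definable).** By Lemma 9(c), $\Phi(t)$ fails, so by (1) the formula $\Phi$ defines $r$.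

**Step 3 (a tiling $\tau$: a polymorphism).** We construct $F:A^C\to A$ from $\tau$. Put
$$F(e_u)=F(x_k)=F(y)=*,\qquad F(g_{h,v})=\tau(h,v),\qquad F(a)=\infty\text{ for non-special }a .$$
This is well defined: the $g$'s are distinct from the other special functions, since their letters are in $P$, and $g_{h,v}$ determines $(h,v)$.

$F$ preserves $I$: a function in $I^C$ is not a $g_{h,v}$, so its image is $*$ or $\infty$, both in $I$. Now let $(a_1,a_2,a_3)$ be in a ternary relation $R$ at every column. If $F(a_1)=\infty$ or $F(a_2)=\infty$, the image triple is in $R^\infty$. Otherwise $a_1,a_2$ are special and Lemma 8 applies. The images are, respectively,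
$$(*,*,*)\in R_b,\qquad(*,*,\tau(\mathrm{val}(s),0))=(*,*,w_s)\in In_{w_s},$$
$$(*,\tau(h,v),\tau(h+1,v))\in SH,\qquad(*,\tau(h,v),\tau(h,v+1))\in SV .$$

**Step 4 ($F$ moves $r$ to $t$).** This step turns $F$ into a polymorphism which does not preserve $r$. The map $i\mapsto(x_0(i),\dots,x_n(i),y(i))$ goes from $C$ into $r$, by Lemma 7 and because these tuples are not $t$. It is injective: $x_0$ separates the $s$ from the $\kappa_k$, and $(x_1,\dots,x_n)$ is $s$, respectively $\mathsf L^{k-1}\mathsf M\mathsf G^{n-k}$. Identify $C$ with its image and let $F'(a)=F(a|_C)$ for $a\in A^r$, where $a|_C$ is the restriction to $C$. This is $F$ with dummy arguments, so it is a polymorphism of arity $|r|$. Applied coordinatewise to the list of all tuples of $r$ it gives $(F(x_0),\dots,F(x_n),F(y))=t\notin r$. By Fact 3, $r$ is not pp-definable.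

So $w\mapsto r$ is a polynomial-time reduction from the complement of TILE to $\operatorname{PP-DEF}(\mathbf A)$. With Lemma 5 and the known upper bound, Theorem 1 is proved. $\blacksquare$

## 8. Two letters and $\infty$: classes, patterns and levels

We turn to the first statement of Theorem 2. It suffices to find finitely many nonempty relations on $B=\{0,1,\infty\}$ with the hardness property. Let $\varrho$ be their Cartesian product. It is pp-definable from them by a conjunction, and each of them is a projection of $\varrho$, hence pp-definable from $\varrho$. So $\varrho$ defines the same relations.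

Could we simply code the letters of Section 4 by bits? The proof of Lemma 8 used, in every part, that "the letters show" which kind of special function fills a position. With only $0,1$ left, letters show nothing. For instance, we shall code $\mathrm{lt}=10$ and $\mathsf M=10$. As controls, $\mathrm{lt}$ demands the change $1\to0$ and $\mathsf M$ the change $0\to1$, so the successor relation must be split into one for controls of type $e$ and one for controls of type $x$; and then something must prevent an $x$-function from filling an $e$-position. Moreover, a letter becomes a pair of bits, hence a pair of functions, and someone could combine the first component of $e_u$ with the second component of $e_{u'}$.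

The remedy is to add free variables $d_1,\dots,d_q$, the *parameters*, which occur in every atom and tell at each column what kind of column it is, together with new columns whose only use is to identify the role of a function. Notation: $[k]=\{1,\dots,k\}$ for an integer $k$, and $[\mathcal C]\in\{0,1\}$ is the truth value of a condition $\mathcal C$.

**Roles and levels.** Identify $T$ with a set of distinct strings in $\{0,1\}^\ell$, $\ell\ge1$, and let $q=2\ell+8\ge10$. The *roles* are $E_1,E_2,X_1,X_2,Y_1,\dots,Y_\ell,G_1,\dots,G_\ell$. They have distinct *levels* $\lambda_\rho\in\{2,\dots,q-1\}$; this is possible since $2\ell+4\le q-2$.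

**Classes and patterns.** Each class has a *pattern*, a subset of $[q]$, equivalently a $0/1$-vector of length $q$:

* $\theta_j$: $\{j+1,\dots,q\}$ ($1\le j\le q-1$); $\omega_m$: $[q]\setminus\{m\}$ ($2\le m\le q-1$);
* $W_H:[1]$, $W_V:[2]$, $K_H:[3]$, $K_V:[4]$, $J:[5]$, $\star:[6]$.

All patterns are distinct: the $\theta$-patterns omit $1$; the $\omega$-patterns contain $1$ and $q$; the last six contain $1$ and omit $q$. Neither $\emptyset$ nor $[q]$ is a pattern. For example, with $\ell=1$ we have $q=10$; the pattern of $J$ is $1111100000$, that of $\theta_3$ is $0001111111$, and that of $\omega_2$ is $1011111111$.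

The classes $W$ play the part of the columns $s$ and the classes $K$ that of the columns $\kappa_k$, once with horizontal bits ($H$) and once with vertical bits ($V$). The class $\star$ plays the part of $*$. The classes $J,\theta_j,\omega_m$ serve to identify functions.

**The relations.** Every relation has $q$ parameter positions $d=(d_1,\dots,d_q)$, followed by positions having roles. Positions after "$\mid$" are *outputs*; all others, including $d$, are *inputs*. The relation consists of all tuples over $B$ with an $\infty$ in some input position, together with *alive* tuples over $\{0,1\}$, each belonging to a class. An alive tuple has the pattern of its class at $d$. In class $\theta_j$ there is exactly one alive tuple, with $[\lambda_\rho>j]$ at each position of role $\rho$. In class $\omega_m$ there is exactly one, with $1$ at every role position. For the other classes the parts after $d$ are listed below. Here $W$ means both $W_H,W_V$; $K$ means both $K_H,K_V$; $a,c,c',\varepsilon\in\{0,1\}$ are arbitrary; $e=(e^1,e^2)$ has roles $E_1,E_2$; $x=(x^1,x^2)$ has roles $X_1,X_2$; $y,g$ are $\ell$-tuples with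 roles $Y_1,\dots,Y_\ell$ and $G_1,\dots,G_\ell$; primes do not change roles. Pairs are coded by
$$\mathrm{lt}=10,\ \mathrm{eq}=00,\ \mathrm{gt}=01;\qquad\mathsf L=00,\ \mathsf M=10,\ \mathsf G=11 .$$

* $\mathrm{Init}(d,e)$. $W$: $\mathrm{eq}$; $K,J$: $00$; $\star$: $11$.
* $\mathrm{First}(d,x)$. $W$: $cc$; $K,J$: $\mathsf L,\mathsf M$; $\star$: $11$.
* $\mathrm{Last}(d,x)$. $W$: $cc$; $K,J$: $\mathsf M,\mathsf G$; $\star$: $11$.
* $\mathrm{Next}(d,x,x')$. $W$: $(cc,c'c')$; $K,J$: $(\mathsf L,\mathsf L),(\mathsf L,\mathsf M),(\mathsf M,\mathsf G),(\mathsf G,\mathsf G)$; $\star$: $(11,11)$.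
* $R_b(d,e,x\mid e')$, $b\in\{0,1\}$. $W$: $(\mathrm{lt},cc\mid\mathrm{lt})$, $(\mathrm{gt},cc\mid\mathrm{gt})$, $(\mathrm{eq},cc\mid\mathrm{cmp}(c,b))$; $K$: $(00,\mathsf L\mid00)$, $(00,\mathsf M\mid bb)$, $(\varepsilon\varepsilon,\mathsf G\mid\varepsilon\varepsilon)$; $J$: $(00,\mathsf L\mid00)$, $(00,\mathsf M\mid11)$, $(11,\mathsf G\mid11)$; $\star$: $(11,11\mid11)$.
* $In_\mu(d,e,y\mid g)$, $\mu\in T$. $W$: $(\mathrm{lt},\sigma\mid0^\ell)$, $(\mathrm{gt},\sigma\mid0^\ell)$ for $\sigma\in T$, and $(\mathrm{eq},\mu\mid0^\ell)$; $K_H$: $(\varepsilon\varepsilon,0^\ell\mid\varepsilon^\ell)$; $K_V$: $(\varepsilon\varepsilon,0^\ell\mid0^\ell)$; $J$: $(11,0^\ell\mid0^\ell)$; $\star$: $(11,1^\ell\mid\mu)$.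
* $SH^E(d,e,g\mid g')$. $W_H$: $(\mathrm{lt},1^\ell\mid0^\ell)$, $(\mathrm{eq},0^\ell\mid1^\ell)$, $(\mathrm{gt},a^\ell\mid a^\ell)$; $W_V$: $(z,a^\ell\mid a^\ell)$ for $z\in\{\mathrm{lt},\mathrm{eq},\mathrm{gt}\}$; $K_H$: $(\varepsilon\varepsilon,1^\ell\mid0^\ell)$; $K_V$: $(\varepsilon\varepsilon,a^\ell\mid a^\ell)$; $J$: $(11,0^\ell\mid0^\ell)$; $\star$: $(11,\sigma\mid\sigma')$ with $(\sigma,\sigma')\in\mathrm{Hor}$.
* $SH^X(d,x,g\mid g')$. $W$: $(cc,a^\ell\mid a^\ell)$; $K_H$: $(\mathsf L,1^\ell\mid0^\ell)$, $(\mathsf M,0^\ell\mid1^\ell)$, $(\mathsf G,a^\ell\mid a^\ell)$; $K_V$: $(z,a^\ell\mid a^\ell)$ and $J$: $(z,0^\ell\mid0^\ell)$, for $z\in\{\mathsf L,\mathsf M,\mathsf G\}$; $\star$: $(11,\sigma\mid\sigma')$ with $(\sigma,\sigma')\in\mathrm{Hor}$.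
* $SV^E,SV^X$: in the lists for $SH^E,SH^X$ exchange $W_H$ with $W_V$ and $K_H$ with $K_V$, and replace $\mathrm{Hor}$ by $\mathrm{Ver}$.

There are finitely many relations, none is empty, and they do not depend on an instance.

**Lemma 10.** A tuple in one of these relations with no $\infty$ in input positions is alive, and its class is determined by its parameter part. Except for the $\star$-tuples of the four relations $SH^E,SH^X,SV^E,SV^X$, the outputs of an alive tuple are determined by its inputs.

*Proof.* The first sentence holds by definition and because patterns are distinct. Classes $\theta_j,\omega_m$ have one tuple each. In $R_b$ the lists for $W$ are determined by $e$ and $c$; for $K$ and $J$ the three values of $x$ are distinct and $e$ gives $\varepsilon$; for $\star$ there is one tuple. In $In_\mu$ the output is $0^\ell$, or $\varepsilon^\ell$ with $\varepsilon$ read from $e$, or $\mu$. In the four successor relations each control pair prescribes, within each class other than $\star$, one partial map on $g$. $\square$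

## 9. The formula $\Psi$, its columns, and its solutions

Let $w,n,N,Z$, the index set $\{0,1\}^n\cup\{\kappa_1,\dots,\kappa_n\}$ of *bit positions*, its order, carry indices and $\mathrm{ctl}$ be as in Section 4.

**The formula $\Psi$.** Its free variables are $d_1,\dots,d_q$, $e_\emptyset=(e^1_\emptyset,e^2_\emptyset)$, $x_k=(x_k^1,x_k^2)$ for $1\le k\le n$, and $y=(y^1,\dots,y^\ell)$. Its bound variables are $e_u=(e_u^1,e_u^2)$ for $1\le|u|\le n$ and $g_{h,v}=(g^1_{h,v},\dots,g^\ell_{h,v})$ for $0\le h,v<Z$. Its atoms are

* $\mathrm{Init}(d,e_\emptyset)$; $\mathrm{First}(d,x_1)$; $\mathrm{Next}(d,x_k,x_{k+1})$ for $1\le k<n$; $\mathrm{Last}(d,x_n)$;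
* $R_b(d,e_u,x_{|u|+1},e_{ub})$ for $|u|<n$, $b\in\{0,1\}$; $In_{w_s}(d,e_s,y,g_{\mathrm{val}(s),0})$ for $|s|=n$;
* $SH^X$ or $SH^E(d,\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$ for $h<Z-1$, $v<Z$, according to whether $\mathrm{ctl}(h)$ is some $x_k$ or some $e_s$; likewise $SV^X$ or $SV^E(d,\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ for $h<Z$, $v<Z-1$.

Let $t$ have $d=$ the pattern of $\star$ and all entries of $e_\emptyset,x_k,y$ equal to $1$, and let $r=\{\mathbf z\ne t:\Psi(\mathbf z)\}$. The arity is $q+2+2n+\ell=2n+O(1)$, so there are $N^{O(1)}$ candidate tuples.

**Columns.** $C$ now consists of one column for each $\theta_j$ and each $\omega_m$; $(W_H,s),(W_V,s)$ for $s\in\{0,1\}^n$; and $(K_H,k),(K_V,k),(J,k)$ for $1\le k\le n$. Each has the obvious class; no column has class $\star$.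

**Special functions $C\to\{0,1\}$.** The parameter function $d_m$ is $1$ at a column if and only if $m$ is in the pattern of its class. Every other special function has the role $\rho$ of the variable of the same name; it equals $[\lambda_\rho>j]$ at $\theta_j$ and $1$ at every $\omega_m$. On the remaining columns:

* $e_u^1,e_u^2$ ($|u|\le n$): at $(W_\cdot,s)$ the pair is $\mathrm{cmp}(s|_{|u|},u)$; at $(K_\cdot,k)$ both are $u_k$ if $k\le|u|$ and $0$ otherwise; at $(J,k)$ both are $[k\le|u|]$.
* $x_k^1,x_k^2$: at $(W_\cdot,s)$ both are $s_k$; at $(K_\cdot,j)$ and $(J,j)$ they are $[j\le k]$, $[j<k]$, so the pair is $\mathsf L,\mathsf M,\mathsf G$ according to $k<j$, $k=j$, $k>j$.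
* $y^c$: the $c$-th letter of $w_s$ at $(W_\cdot,s)$; $0$ at $K,J$.
* $g^c_{h,v}$: $h(s)$ at $(W_H,s)$, $h(\kappa_k)$ at $(K_H,k)$, $v(s)$ at $(W_V,s)$, $v(\kappa_k)$ at $(K_V,k)$, $0$ at $J$.

To see what $J$ is for, let $n=1$ and compare $e^1_\emptyset$ with $e^1_0$. The pairs of $e_\emptyset$ and $e_0$ are $00$ and $00$ at $(W_\cdot,0)$, $00$ and $\mathrm{gt}=01$ at $(W_\cdot,1)$, $00$ and $00$ at $(K_\cdot,1)$; at $(J,1)$ they are $00$ and $11$. So the first components agree on all $W$- and $K$-columns, and also on all $\theta_j,\omega_m$, having the same role; only $J$ separates them.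

**Lemma 11.** Every special $\zeta$ has a unique level $\lambda(\zeta)\in[q]$ with $\zeta(\theta_j)=[\lambda(\zeta)>j]$ for all $j$. We have $\lambda(d_m)=m$, and $\lambda(\zeta)=\lambda_\rho$ if $\zeta$ has role $\rho$. The only special function of level $1$ is $d_1$, and the only one of level $q$ is $d_q$. Parameter functions with different indices are distinct, functions of different roles are distinct, and a parameter function is distinct from every function with a role. Finally, $g^c_{h,v}$ determines $c$ and $(h,v)$.

*Proof.* The level is $1$ plus the number of $j$ with $\zeta(\theta_j)=1$. As $d_m(\theta_j)=1$ if and only if $m>j$, $\lambda(d_m)=m$; for roles the formula is the definition. Levels of roles lie in $\{2,\dots,q-1\}$ and are distinct. This gives everything except the distinctness of $d_m$, $2\le m\le q-1$, from functions with a role, and the last sentence. At $\omega_m$ the function $d_m$ is $0$ while functions with a role are $1$. The role of $g^c_{h,v}$ gives $c$; its values on $W_H,K_H$ give $h$, those on $W_V,K_V$ give $v$. $\square$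

**Lemma 12.** At each column the special functions satisfy all atoms of $\Psi$, via alive tuples of the class of that column.

*Proof.* On $\theta_j,\omega_m$ this holds by definition. On the other columns:

* $\mathrm{Init}$, $\mathrm{First}$, $\mathrm{Next}$, $\mathrm{Last}$: $e_\emptyset$ is $\mathrm{eq}$ on $W$ and $00$ on $K,J$. On $W$ both entries of $x_k$ are equal. At index $j$ of $K,J$: $x_1$ is $\mathsf M$ or $\mathsf L$; $x_n$ is $\mathsf M$ or $\mathsf G$; $(x_k,x_{k+1})$ is $(\mathsf L,\mathsf L),(\mathsf L,\mathsf M),(\mathsf M,\mathsf G),(\mathsf G,\mathsf G)$ for $j>k+1$, $j=k+1$, $j=k$, $j<k$.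
* $R_b$: on $W$ it is the recursion of lexicographic comparison. With $k=|u|+1$, at index $j>k$, $j=k$, $j<k$ we have on $K$ the tuples $(00,\mathsf L\mid00)$, $(00,\mathsf M\mid bb)$, $(u_ju_j,\mathsf G\mid u_ju_j)$, and on $J$ the tuples $(00,\mathsf L\mid00)$, $(00,\mathsf M\mid11)$, $(11,\mathsf G\mid11)$.
* $In_{w_s}$: at $(W_\cdot,s')$ with $s'\ne s$, $(\mathrm{lt}\text{ or }\mathrm{gt},w_{s'}\mid0^\ell)$; at $(W_\cdot,s)$, $(\mathrm{eq},w_s\mid0^\ell)$; at $(K_H,k)$, $(s_ks_k,0^\ell\mid s_k^\ell)$; at $(K_V,k)$, $(s_ks_k,0^\ell\mid0^\ell)$; at $(J,k)$, $(11,0^\ell\mid0^\ell)$.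
* $SH^E$ with control $e_s$ (carry index $s$ of $h$): at $(W_H,s')$ the pair is $\mathrm{lt},\mathrm{eq},\mathrm{gt}$ according to $s'<s$, $s'=s$, $s'>s$, and $h$ changes $1\to0$, $0\to1$, not at all, respectively. At $(K_H,k)$ the pair is $s_ks_k$ and $h$ changes $1\to0$. On $W_V,K_V$ the $g$-entries code $v$ and do not change. On $J$ the tuple is $(11,0^\ell\mid0^\ell)$.
* $SH^X$ with control $x_k$ (carry index $\kappa_k$ of $h$): on $W_H$ and $W_V$ the $x$-entries are equal and nothing changes. At $(K_H,j)$ the pair is $\mathsf L,\mathsf M,\mathsf G$ according to $j>k$, $j=k$, $j<k$, and $h$ changes $1\to0$, $0\to1$, not at all. On $K_V$ nothing changes; on $J$ the $g$-entries are $0$.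
* $SV^E,SV^X$: let $\phi$ be the involution of $C$ exchanging $(W_H,s)$ with $(W_V,s)$ and $(K_H,k)$ with $(K_V,k)$. On the columns considered here, $e_u$ and $x_k$ have the same values at $i$ and $\phi(i)$, and $g_{h,v}(i)=g_{v,h}(\phi(i))$. By definition of $SV$, the part after $d$ for $(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ at $i$ is admissible for $SV$ if and only if the one for $(\mathrm{ctl}(v),g_{v,h},g_{v+1,h})$ at $\phi(i)$ is admissible for $SH$, which was just shown. $\square$

**Lemma 13.** (a) Suppose $\mathbf z$ has an entry $\infty$. Starting from the given $e_\emptyset$, compute $e_{ub}=(\infty,\infty)$ if an input of $R_b(d,e_u,x_{|u|+1},\cdot)$ is $\infty$, otherwise the unique output (failure if there is none). Then $\Psi(\mathbf z)$ holds if and only if the $\mathrm{Init},\mathrm{First},\mathrm{Next},\mathrm{Last}$ atoms hold and no failure occurs.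

(b) Suppose $\mathbf z$ has no $\infty$ and $\mathbf z\ne t$. Then $\Psi(\mathbf z)$ holds if and only if $\mathbf z$ is the tuple of values, at some column $i\in C$, of the special functions named by the free variables.

(c) $\Psi(t)$ holds if and only if a tiling exists.

*Proof of (a).* ($\Leftarrow$) Use the computed $e_u$ and all $g=\infty$. The $R_b$-atoms hold. The $In$-atoms hold: if $\infty$ occurs in $d$ or $y$, this is clear; otherwise it occurs in $e_\emptyset$ or in some $x_k$, and then all $e_s$ with $|s|=n\ge1$ are $(\infty,\infty)$. The successor atoms hold since their $g$ is an input. ($\Rightarrow$) By induction on $|u|$ and Lemma 10, every computed $e_u$ without $\infty$ agrees with its value in any solution. So whenever the computed inputs of an $R_b$-atom contain no $\infty$, they are also its inputs in the solution, an output exists, and no failure occurs.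

*Proof of (b).* ($\Leftarrow$) Lemma 12; the tuple is not $t$ since no column has class $\star$. ($\Rightarrow$) By $\mathrm{Init}$, $d$ is the pattern of a class $\gamma$, and then all atoms whose inputs contain no $\infty$ hold via alive tuples of class $\gamma$. By induction all $e_u$ are in $\{0,1\}^2$ and determined, so this applies to all atoms except possibly the successor atoms.

* $\gamma=\star$: $e_\emptyset=11$; $\mathrm{First}$ and $\mathrm{Next}$ give all $x_k=11$; $R_b$ gives all $e_u=11$; $In$ gives $y=1^\ell$. So $\mathbf z=t$, which is excluded.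
* $\gamma\in\{W_H,W_V\}$: $e_\emptyset=\mathrm{eq}$; $\mathrm{First}$, $\mathrm{Next}$ and $\mathrm{Last}$ give $x_k=(c_k,c_k)$ for all $k$; so $e_u=\mathrm{cmp}(c|_{|u|},u)$ with $c=(c_1,\dots,c_n)$; and $In_{w_c}$ with $e_c=\mathrm{eq}$ gives $y=w_c$. This is column $(\gamma,c)$.
* $\gamma\in\{K_H,K_V,J\}$: $e_\emptyset=00$. By $\mathrm{First}$, $x_1$ is $\mathsf L$ or $\mathsf M$; by $\mathrm{Next}$, $\mathsf L$ is followed by $\mathsf L$ or $\mathsf M$, and $\mathsf M$ and $\mathsf G$ are followed by $\mathsf G$; by $\mathrm{Last}$, $x_n$ is $\mathsf M$ or $\mathsf G$. So $(x_1,\dots,x_n)=\mathsf L^{k-1}\mathsf M\mathsf G^{n-k}$ for some $k$. $In$ gives $y=0^\ell$. This is column $(\gamma,k)$.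
* $\gamma=\theta_j$ or $\omega_m$: all values are the prescribed ones.

*Proof of (c).* Since $d$ is the $\star$-pattern, every atom whose inputs contain no $\infty$ must hold via a $\star$-tuple. So all $e_u=11$, and $In$ says $g_{p,0}=w_p$ for $p<N$. From $g_{0,0}\in T$, the $SH$-atoms with $v=0$ and then the $SV$-atoms give inductively all $g_{h,v}\in T$, with exactly the $\mathrm{Hor}$ and $\mathrm{Ver}$ constraints. So the solutions are exactly the tilings. $\square$

By (a) and (b), $r$ is computable in polynomial time. If there is no tiling, then by (c) $r$ is defined by $\Psi$.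

## 10. Special functions in the parameter positions are the parameters, in order

The reading of all other positions depends on the parameter positions. The next lemma says that special functions can fill them in only one way.

**Lemma 14.** Let $\zeta_1,\dots,\zeta_q$ be special functions such that at every column $i$ the set $\{m:\zeta_m(i)=1\}$ is one of the patterns (including $[6]$). Then $\zeta_m=d_m$ for all $m$.

**Step 1 (all parameters occur).** At $\omega_m$ ($2\le m\le q-1$) the only special function with value $0$ is $d_m$, and $[q]$ is not a pattern; so $d_m$ occurs among the $\zeta$'s. At $\theta_{q-1}$ the set is nonempty, so some $\zeta$ has level $q$; by Lemma 11, $d_q$ occurs. At $\theta_1$ the set is not $[q]$, so some $\zeta$ has level $1$, and $d_1$ occurs. There are $q$ functions $\zeta_m$, hence $\zeta_m=d_{\pi(m)}$ for a permutation $\pi$ of $[q]$.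

**Step 2 ($\pi$ fixes $3,\dots,q$).** We use the chain of sets at the columns $\theta_j$. Let $u_j=\{m:\pi(m)>j\}$ be the set at $\theta_j$. It is a pattern with $q-j$ elements, and $u_1\supset u_2\supset\cdots$. The $\omega$-patterns have $q-1$ elements and the last six have at most $6$. So the only pattern with $k$ elements, $7\le k\le q-2$, is $\{q-k+1,\dots,q\}$, and for $k\le6$ the only ones are $\{q-k+1,\dots,q\}$ and $[k]$. Since $q\ge10$, the index $q-7$ is at least $3$, so $u_{q-7}=\{q-6,\dots,q\}$, which does not contain $1$. If $q-j\le6$, then $u_j\subseteq u_{q-7}$, so $u_j\ne[q-j]$. Hence $u_j=\{j+1,\dots,q\}$ for $2\le j\le q-1$, that is, $\pi(m)>j$ if and only if $m>j$ for these $j$. So $\pi(m)=m$ for $3\le m\le q$.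

**Step 3 ($\pi$ fixes $1$ and $2$).** At a column of class $W_H$ only $d_1$ is $1$ among the parameters, so the set is $\{\pi^{-1}(1)\}$. The one-element patterns are $\{1\}$ and $\{q\}$, and $\pi^{-1}(1)\in\{1,2\}$. So $\pi(1)=1$ and $\pi=\mathrm{id}$. $\square$

## 11. From a tiling to a polymorphism on three elements

Let $\tau$ be a tiling. Define $f:B^C\to B$ by
$$f(d_m)=[m\le6],\qquad f(e^j_u)=f(x^j_k)=f(y^c)=1,\qquad f(g^c_{h,v})=\text{the }c\text{-th letter of }\tau(h,v),$$
and $f=\infty$ elsewhere. By Lemma 11 this is well defined.

**Step 1 (identifying the functions in input positions).** To see that $f$ is a polymorphism, take functions in $B^C$, one per position of one of the relations, forming at every column a tuple of that relation. If some input function has $f$-value $\infty$, the image tuple belongs to the relation. Otherwise all input functions are special, so they have no entry $\infty$, and at every column the tuple is alive by Lemma 10. By Lemma 14 the parameter positions carry $d_1,\dots,d_q$, so at each column the alive tuple belongs to the class of that column; it is never a $\star$-tuple.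 The columns $\theta_j$ show that an input function in a position of role $\rho$ has level $\lambda_\rho$. At the column $\omega_m$ with $m=\lambda_\rho$ it has value $1$, so it is not $d_{\lambda_\rho}$. Hence it has role $\rho$. The parameters have as image the $\star$-pattern. It remains to show, for each relation, that the image of the other positions completes a $\star$-tuple. Since outside $\star$ the outputs are determined by the inputs (Lemma 10), Lemma 12 identifies the outputs as soon as the inputs are those of an atom of $\Psi$ with this relation.

**Step 2 ($\mathrm{Init},\mathrm{First},\mathrm{Next},\mathrm{Last}$).** All role positions have image $1$; this is the $\star$-tuple.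

**Step 3 ($R_b$).** We show that the inputs belong together. They are $e^1_u,e^2_{u'},x^1_k,x^2_{k'}$. On $J$ and $K$ the two $e$-entries of alive tuples are equal; so $|u|=|u'|$ by $J$, and then $u=u'$ by $K$. On $W$ the $x$-entries are equal, that is, $s_k=s_{k'}$ for all $s\in\{0,1\}^n$; so $k=k'$. At $(J,k)$ the $x$-pair is $\mathsf M$, so the $e$-pair is $00$ and $[k\le|u|]=0$. At $(J,j)$ with $j<k$ the $x$-pair is $\mathsf G$, so the $e$-pair is $11$ and $j\le|u|$. Thus $|u|=k-1$. The outputs are $e^1_{ub},e^2_{ub}$, and the image is the $\star$-tuple $(11,11\mid11)$.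

**Step 4 ($In_\mu$).** The inputs are $e^1_u,e^2_{u'}$ and $y^1,\dots,y^\ell$, since $y^c$ is the only special function of role $Y_c$. On $J$ the $e$-entries are $11$, so $|u|=|u'|=n$; on $K$ they are equal, so $u=u'=:s$. At $(W_H,s)$ the $e$-pair is $\mathrm{eq}$ and the $y$-entries are $w_s$, so $w_s=\mu$. The outputs are $g^c_{\mathrm{val}(s),0}$, whose images are the letters of $\tau(\mathrm{val}(s),0)=w_s=\mu$. The image is the $\star$-tuple $(11,1^\ell\mid\mu)$.

**Step 5 ($SH^E$, $SH^X$).** As in Steps 3 and 4, the control is $e_s$ with $|s|=n$ (by $J$ and $K$), respectively $x_k$ (by $W$). On all $W$- and $K$-columns the $\ell$ input $g$-entries are equal to each other. These columns show all bits of $h$ and $v$, so the inputs are $g^1_{h,v},\dots,g^\ell_{h,v}$ for one pair $(h,v)$. For $SH^E$, the pair of $e_s$ is $\mathrm{eq}$ at $(W_H,s)$ and $\mathrm{lt}$ at $(W_H,s')$ with $s'<s$; so $h$ is $0$ at $s$ and $1$ at these $s'$, and on $K_H$ the input is always $1^\ell$, so $h$ is $1$ at all $\kappa_k$. For $SH^X$, the pair of $x_k$ is $\mathsf M$ at $(K_H,k)$ and $\mathsf L$ at $(K_H,j)$ with $j>k$; so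 $h$ is $0$ at $\kappa_k$ and $1$ at these $\kappa_j$. In both cases $h$ is $0$ at the index $s$, respectively $\kappa_k$, and $1$ at all less significant indices. So $h<Z-1$ and the control is $\mathrm{ctl}(h)$. The outputs are $g^c_{h+1,v}$, and the image is the $\star$-tuple given by $(\tau(h,v),\tau(h+1,v))\in\mathrm{Hor}$.

**Step 6 ($SV^E$, $SV^X$).** The same argument applies with $W_H,K_H$ and $W_V,K_V$ exchanged: the control is $\mathrm{ctl}(v)$, the inputs are $g^c_{h,v}$ with $v<Z-1$, the outputs are $g^c_{h,v+1}$, and the image is the $\star$-tuple given by $(\tau(h,v),\tau(h,v+1))\in\mathrm{Ver}$.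

So $f$ is a polymorphism.

**Step 7 ($f$ moves $r$ to $t$).** The tuples of values, at the columns, of the special functions named by the free variables are in $r$, by Lemma 12 and because no column has class $\star$. They are pairwise distinct: classes are distinguished by $d$, and columns within a class by the $x_k$. So we may regard $C$ as a subset of $r$, and $a\mapsto f(a|_C)$ is a polymorphism of arity $|r|$. It maps the list of all tuples of $r$ to the tuple with $d$-part $([m\le6])_m$, the $\star$-pattern, and all other entries $1$. This is $t\notin r$. By Fact 3, $r$ is not pp-definable.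

Together with the end of Section 9: $r$ is pp-definable if and only if no tiling exists. With Lemma 5, and with $\varrho$ the Cartesian product of the relations of Section 8, $\operatorname{PP-DEF}(\mathbf B)$ is co-NEXPTIME-hard; with the known upper bound it is co-NEXPTIME-complete. The remaining statements of Theorem 2 were proved in Section 1, so Theorem 2 is proved. $\blacksquare$
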